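\title{A counterexample to a conjecture of F\"uredi on set systems with restricted intersections}

\begin{abstract}
For $L\subseteq\{0,1,\dots,k-1\}$ let $m(n,k,L)$ be the largest size of a family of $k$-subsets of an $n$-set in which any two members meet in a number of points belonging to $L$, and let $a(k,L)$ be its exponent of growth in $n$. There is an integer $b(k,L)$, defined through intersection-closed families on $k$ points, with $a(k,L)\le b(k,L)$, and F\"uredi conjectured that $a(k,L)>b(k,L)-1$. We disprove this by a pair with $k=188$, $b(k,L)=3$ and $m(n,k,L)=\Theta(n^2)$. We also show that $b-a$ can be arbitrarily large, that $a/b$ can be arbitrarily close to $1/2$, and that the conjectured inequality holds for all pairs with $b(k,L)=B$ if and only if $B\le 2$. The upper bounds come from entropy inequalities; congruences between the elements of $L$ force the configuration to which these inequalities apply.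
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $k\ge1$ be an integer, $[k]=\{1,\dots,k\}$, and $L\subseteq\{0,1,\dots,k-1\}$. An \emph{$(n,k,L)$-system} is a family $\mathcal F$ of $k$-element subsets of an $n$-element set $X$ such that $|F\cap F'|\in L$ for all distinct $F,F'\in\mathcal F$. Let $m(n,k,L)$ be the maximum size of such a system. We fix $k$ and $L$ and let $n\to\infty$. It has been conjectured that for every $k$ and $L$ there is a rational $\alpha$ with $m(n,k,L)=\Theta(n^\alpha)$, which means that $cn^\alpha\le m(n,k,L)\le c'n^\alpha$ for some constants $c,c'>0$ and all large $n$. To have an exponent in any case, we define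
\[
a(k,L)=\inf\{\alpha:\ m(n,k,L)=O(n^\alpha)\text{ as }n\to\infty\}.
\]
If $m(n,k,L)=\Theta(n^\alpha)$, then $a(k,L)=\alpha$.

A second, finite parameter bounds $a(k,L)$. A family $\mathcal A\subseteq2^{[k]}$ is \emph{intersection-closed} if $A\cap A'\in\mathcal A$ for all $A,A'\in\mathcal A$. A set $B\subseteq[k]$ is a \emph{base} for $\mathcal A$ if $B$ is contained in no member of $\mathcal A$ while every proper subset of $B$ is contained in one. Let $b(\mathcal A)$ be the smallest size of a base, and let
\[
b(k,L)=\max b(\mathcal A),
\]
the maximum over all intersection-closed $\mathcal A\subseteq 2^{[k]}$ with $|A|\in L$ for all $A\in\mathcal A$. The empty family is allowed; its only base is $\emptyset$.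

The meaning of $b$ is as follows. By a theorem of F\"uredi (Theorem~\ref{thm:furedi} below), every $(n,k,L)$-system has a subfamily of positive proportion in which each member $F$ can be identified with $[k]$ so that its intersections with the other members form one and the same intersection-closed family $\mathcal A$. A base is then a minimal set of points of $F$ that lies in no other member. Each member is determined by $b(\mathcal A)$ of its points, so there are $O(n^{b(\mathcal A)})$ members. This is the known inequality $a(k,L)\le b(k,L)$.

In the simplest cases the two parameters agree.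

\begin{example}\label{ex:simple}
Let $L=\{\ell\}$. An intersection-closed family of $\ell$-sets has at most one member, and a point outside it is a base, so $b=1$. Sets that share a common $\ell$-set and are otherwise disjoint give $a\ge1$.

Let $L=\{0,\dots,t-1\}$ with $1\le t\le k$. No $t$-set lies in a set of size less than $t$, so $b\le t$. For large $n$ take a prime $p$ with $n/(2k)<p\le n/k$ and, for each polynomial $f$ of degree less than $t$ over $\mathbb F_p$, the set $\{(i,f(i)):i\in[k]\}$. These $p^t$ sets use at most $kp\le n$ points and two of them meet in at most $t-1$ points. Hence $a=b=t$.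
\end{example}

In general $a$ can be smaller than $b$; Section~\ref{sec:triangle} has an example with $a=3/2$ and $b=2$. How much smaller can it be? If $b(\mathcal A)=b$, then no $b-1$ points of a member determine it. One may hope for a system in which $b-1$ points are chosen freely, in about $n^{b-1}$ ways, and some freedom remains. This leads to the following guess.

\medskip
\noindent\textbf{Conjecture} (F\"uredi, 1983; see \cite{problem})\textbf{.} \emph{For all $k$ and $L$ we have $a(k,L)>b(k,L)-1$.}
\medskip

The conjecture is false. The weak point of the heuristic is that $L$ may force the points of a member to carry overlapping information, so that $b-1$ of them cannot be chosen independently.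

\begin{theorem}\label{thm:188}
Let $k=188$ and $L=\{0,42,45,48,126,133,140,168,171,175,178\}$. Then $b(k,L)=3$ and $m(n,k,L)=\Theta(n^2)$. Thus $a(k,L)=2=b(k,L)-1$.
\end{theorem}

\begin{theorem}\label{thm:layers}
For all integers $s\ge2$, $r\ge1$ and $u\in\{0,1\}$ there are $k$ and $L$ with
\[
b(k,L)=2r+u,\qquad m(n,k,L)=\Theta\bigl(n^{\,rs/(s-1)+u}\bigr).
\]
\end{theorem}

\begin{theorem}\label{thm:final}
\begin{enumerate}
\item[(i)] The difference $b(k,L)-a(k,L)$ is unbounded, and $\inf a(k,L)/b(k,L)\le\frac12$, where the infimum is over all $(k,L)$ with $L\ne\emptyset$.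
\item[(ii)] For an integer $B\ge0$, the inequality $a(k,L)>b(k,L)-1$ holds for all $(k,L)$ with $b(k,L)=B$ if and only if $B\le2$.
\end{enumerate}
\end{theorem}

In Theorems~\ref{thm:188} and~\ref{thm:layers} the exponent exists in the strong sense $m(n,k,L)=\Theta(n^a)$ with $a$ rational, so the failure of the conjecture does not depend on how $a(k,L)$ is interpreted.

The lower bounds come from one construction (Section~\ref{sec:types}), in which each point of a member records some coordinates of a vector. The upper bounds come from an entropy argument (Section~\ref{sec:entropy}) that must be carried out for \emph{every} intersection-closed family with sizes in $L$, not only for the one we constructed. This is the main difficulty, and the elements of $L$ are chosen so that sizes and congruences force enough of the intended structure. Section~\ref{sec:triangle} shows the mechanism for $k=30$. Section~\ref{sec:layers} stacks several such structures and proves Theorem~\ref{thm:layers}, which gives counterexamples for every $b\ge4$. The value $b=3$ needs a different configuration, treated in Section~\ref{sec:188}, which does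 not depend on Section~\ref{sec:layers}. Section~\ref{sec:final} proves Theorem~\ref{thm:final}.

\section{Flats and the entropy bound}\label{sec:entropy}

Let $\mathcal A\subseteq2^{[k]}$ be intersection-closed with $|A|\in L$ for all $A\in\mathcal A$, and put $Y=[k]$. Then $Y\notin\mathcal A$. The members of $\mathcal A\cup\{Y\}$ are called \emph{flats}; the intersection of two flats is a flat. The \emph{closure} $\operatorname{cl}(B)$ of $B\subseteq Y$ is the smallest flat containing $B$, that is, the intersection of all flats containing $B$. A flat that contains $B$ contains $\operatorname{cl}(B)$; in particular $\operatorname{cl}(\operatorname{cl}(B)\cup C)=\operatorname{cl}(B\cup C)$. We write $\operatorname{cl}(x)$ for $\operatorname{cl}(\{x\})$ and $B\cup x$ for $B\cup\{x\}$. A set $B$ \emph{generates} $Y$ if $\operatorname{cl}(B)=Y$, that is, if $B$ lies in no member of $\mathcal A$. The bases are the minimal generating sets, so $b(\mathcal A)$ is the smallest size of a generating set.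

\begin{definition}
A function $h\colon 2^{[k]}\to\mathbb R_{\ge0}$ is \emph{$\mathcal A$-admissible} if $h(\emptyset)=0$; $h$ is monotone, that is, $h(B)\le h(C)$ for $B\subseteq C$; $h$ is submodular, that is, $h(B)+h(C)\ge h(B\cup C)+h(B\cap C)$; $h(\{x\})\le1$ for every point $x$; and $h(\operatorname{cl}(B))=h(B)$ for every $B$.
\end{definition}

Submodularity applied to $B$ and $\{x\}$ gives
\begin{equation}\label{eq:onepoint}
h(\operatorname{cl}(B\cup x))=h(B\cup x)\le h(B)+1 .
\end{equation}

The passage from set systems to flats is the following theorem.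

\begin{theorem}[F\"uredi \cite{Fur}]\label{thm:furedi}
For each $k$ there is $c(k)>0$ such that every family $\mathcal F$ of $k$-subsets of a set $X$ contains a subfamily $\mathcal F^*$ with $|\mathcal F^*|\ge c(k)|\mathcal F|$ and the following properties. There is a partition $X=X_1\cup\dots\cup X_k$ with $|F\cap X_i|=1$ for all $F\in\mathcal F^*$ and all $i$. With $\pi(S)=\{i:S\cap X_i\ne\emptyset\}$, there is an intersection-closed $\mathcal J\subseteq2^{[k]}$ such that $\{\pi(F\cap F'):F'\in\mathcal F^*\setminus\{F\}\}=\mathcal J$ for every $F\in\mathcal F^*$.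
\end{theorem}

Recall that the Shannon entropy of a random variable $\xi$ with finitely many values is $H(\xi)=-\sum_v\Pr[\xi=v]\log\Pr[\xi=v]$. If $\xi$ takes at most $n$ values, then $H(\xi)\le\log n$, with equality if $\xi$ is uniform on $n$ values. For a random vector $(\xi_1,\dots,\xi_k)$ and $\xi_B=(\xi_i)_{i\in B}$, the function $B\mapsto H(\xi_B)$ vanishes at $\emptyset$ and is monotone and submodular. If $B\subseteq C$ and $\xi_C$ is a function of $\xi_B$, then $H(\xi_C)=H(\xi_B)$.

\begin{lemma}\label{lem:entropy}
Suppose that $h([k])\le\alpha$ for every intersection-closed $\mathcal A\subseteq 2^{[k]}$ with sizes in $L$ and every $\mathcal A$-admissible $h$. Then $m(n,k,L)\le c(k)^{-1}n^\alpha$ for $n\ge2$.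
\end{lemma}

\begin{proof}
Let $\mathcal F\ne\emptyset$ be an $(n,k,L)$-system, and take $\mathcal F^*$ and $\mathcal A=\mathcal J$ from Theorem~\ref{thm:furedi}. Since members of $\mathcal F^*$ have one point in each part, $|\pi(F\cap F')|=|F\cap F'|$, so the members of $\mathcal A$ have sizes in $L$. Choose $F\in\mathcal F^*$ uniformly at random, let $\xi_i$ be its point in $X_i$, and put $h(B)=H(\xi_B)/\log n$. Then $h(\emptyset)=0$, $h$ is monotone and submodular, and $h(\{i\})\le1$ because $\xi_i$ takes at most $n$ values. If distinct $F,F'\in\mathcal F^*$ have the same points in the parts $X_i$, $i\in B$, then $\pi(F\cap F')$ is a flat containing $B$, so it contains $\operatorname{cl}(B)$, and $F,F'$ have the same points in the parts $X_i$, $i\in\operatorname{cl}(B)$. Thus $\xi_{\operatorname{cl}(B)}$ is a function of $\xi_B$, and $h$ is $\mathcal A$-admissible. Finally $\xi_{[k]}$ is uniform on $|\mathcal F^*|$ values, so $|\mathcal F^*|=n^{h([k])}\le n^\alpha$.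
\end{proof}

If $d$ points generate $Y$, then $h(Y)\le d$ by \eqref{eq:onepoint}. Hence $h(Y)\le b(\mathcal A)\le b(k,L)$, and Lemma~\ref{lem:entropy} recovers $a(k,L)\le b(k,L)$. To do better we need flats that are generated by few points and overlap substantially: submodularity then charges the overlap only once.

\section{Systems built from coordinates}\label{sec:types}

Let $V$ be a nonempty finite set of \emph{coordinates}, and assign to each point $p\in[k]$ a \emph{type} $\tau(p)\subseteq V$ so that the types cover $V$. For $U\subseteq V$ let
\[
A_U=\{p\in[k]:\tau(p)\subseteq U\},\qquad \mathcal A_\tau=\{A_U:U\subsetneq V\}.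
\]

\begin{lemma}\label{lem:types}
Suppose that $|A_U|\in L$ for all $U\subsetneq V$.
\begin{enumerate}
\item[(i)] $\mathcal A_\tau$ is intersection-closed, and $b(\mathcal A_\tau)$ is the smallest number of types that cover $V$.
\item[(ii)] If $N_v$ $(v\in V)$ are positive integers with $\prod_{v\in\tau(p)}N_v\le n/k$ for every $p$, then $m(n,k,L)\ge\prod_{v\in V}N_v$. In particular, if all types have at most $d$ elements, then $m(n,k,L)\ge cn^{|V|/d}$ for some $c>0$ and all $n\ge k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $A_U\cap A_{U'}=A_{U\cap U'}$. A set $B\subseteq[k]$ lies in $A_U$ if and only if $\bigcup_{p\in B}\tau(p)\subseteq U$. So $B$ lies in no member of $\mathcal A_\tau$ exactly when the types of its points cover $V$.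

(ii) For $y\in\prod_{v}[N_v]$ let $F_y=\{(p,y|_{\tau(p)}):p\in[k]\}$, a set of $k$ pairs. For each $p$ there are at most $n/k$ possible pairs $(p,z)$, so all $F_y$ lie in a set of at most $n$ elements. Let $y\ne y'$ and let $U\subsetneq V$ be the set of coordinates where they agree. The pairs with first entry $p$ in $F_y$ and $F_{y'}$ coincide if and only if $\tau(p)\subseteq U$, so $|F_y\cap F_{y'}|=|A_U|\in L$. As $|A_U|<k$, the sets $F_y$ are distinct. For the last statement take $N_v=\lfloor(n/k)^{1/d}\rfloor\ge\frac12(n/k)^{1/d}$.
\end{proof}

So $b(\mathcal A_\tau)$ is an integral covering number, while the exponent $|V|/d$ is a fractional quantity, and we look for types where the two are far apart. When $b\le2$, however, the construction itself shows that the gap stays below $1$.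

\begin{proposition}\label{prop:small}
If $b(k,L)\le2$, then $a(k,L)>b(k,L)-1$.
\end{proposition}

\begin{proof}
If $\ell\in L$, the family consisting of one $\ell$-set has $b\ge1$, since $\emptyset$ lies in that set. So $b(k,L)=0$ forces $L=\emptyset$; then $m(n,k,L)=1$ for $n\ge k$ and $a=0>-1$.

If $b(k,L)=1$, then $L\neq\emptyset$, since otherwise only the empty family is available. For $\ell\in L$, sets sharing an $\ell$-set and otherwise disjoint give $m(n,k,L)\ge\lfloor(n-\ell)/(k-\ell)\rfloor$, so $a\ge1>0$.

If $b(k,L)=2$, take $\mathcal A$ with $b(\mathcal A)=2$. No point generates $[k]$, so every $i\in[k]$ lies in some $A_i\in\mathcal A$; since $1\le|A_i|\le k-1$, we have $k\ge2$. Let $V=[k]$ and $\tau(p)=\{i:p\notin A_i\}$. The types cover $V$ because $A_i\ne[k]$, and $|\tau(p)|\le k-1$ because $p\notin\tau(p)$. For $U\subsetneq V$ the condition $\tau(p)\subseteq U$ says that $p\in A_i$ for all $i\notin U$, so $A_U=\bigcap_{i\notin U}A_i\in\mathcal A$ and $|A_U|\in L$. Lemma~\ref{lem:types} gives $a\ge k/(k-1)>1$.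
\end{proof}

\section{The mechanism: three coordinates and the exponent $3/2$}\label{sec:triangle}

The smallest types with a gap are the three pairs in $V=\{1,2,3\}$: two are needed to cover $V$, and $|V|/d=3/2$. With one point of each type we get $k=3$ and $L=\{0,1\}$. But for this pair $a=2$ by Example~\ref{ex:simple}. The family $\mathcal A_\tau$ consists of $\emptyset$ and the singletons, and it has forgotten that two types share a coordinate. We therefore add points of the types $\{1\},\{2\},\{3\}$, which make the shared coordinates visible as intersections of flats, and we choose their number so that $L$ forces the structure. The tool for this is a consequence of inclusion--exclusion.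

\begin{lemma}\label{lem:IE}
If a finite family of finite sets is closed under intersection and all its members have size divisible by $N$, then its union has size divisible by $N$.
\end{lemma}

\begin{proof}
The size of the union is a signed sum of sizes of intersections of nonempty subfamilies, and each such intersection is a member.
\end{proof}

\begin{proposition}\label{prop:triangle}
Let $k=30$ and $L=\{0,9,19\}$. Then $b(k,L)=2$ and $m(n,k,L)=\Theta(n^{3/2})$.
\end{proposition}

\begin{proof}
Take $V=\{1,2,3\}$, nine points of each type $\{j\}$ and one point of each type $V\setminus\{j\}$. Then $|A_U|=0,9,19$ for $|U|=0,1,2$, and Lemma~\ref{lem:types} gives $b\ge2$ and $m(n,k,L)\ge cn^{3/2}$.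

Now let $\mathcal A$ be any intersection-closed family on $Y=[30]$ with sizes in $L$, and let $h$ be $\mathcal A$-admissible. We show $b(\mathcal A)\le2$ and $h(Y)\le3/2$; Lemma~\ref{lem:entropy} then finishes the proof. If one point generates $Y$, then $b(\mathcal A)\le 1$ and $h(Y)\le1$. So assume that $Y$ is the union of the members of $\mathcal A$.

\emph{Counting.} Let $\nu$ be the number of members of size $19$. Expand $30=|\bigcup\mathcal A|$ by inclusion--exclusion. An intersection of two or more distinct members has size $0$ or $9$, so modulo $9$ only the members of size $19$ contribute, each with $1$. Hence $\nu\equiv3\pmod9$, and there are distinct members $D_1,D_2,D_3$ of size $19$. The flats properly contained in $D_j$ have sizes $0$ or $9$, so by Lemma~\ref{lem:IE} their union is not $D_j$. A point $x_j\in D_j$ outside this union has $\operatorname{cl}(x_j)=D_j$. Therefore $h(D_j)\le1$, and $x_1,x_2$ generate $Y$, the only flat containing $D_1\cup D_2$.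

\emph{Position.} Two of the $D_j$ meet in at least $19+19-30=8$ points, hence in exactly $9$. Let $E=D_1\cap D_2$. If $E\subseteq D_3$, then all three pairwise intersections equal $E$ and $|D_1\cup D_2\cup D_3|=9+3\cdot10>30$. So $E\not\subseteq D_3$ and $\operatorname{cl}(E\cup D_3)=Y$.

\emph{Entropy.} By submodularity, $h(D_1)+h(D_2)\ge h(Y)+h(E)$ and $h(E)+h(D_3)\ge h(Y)$. Adding, $3\ge2h(Y)$.
\end{proof}

The three steps recur in both main proofs. A congruence produces several large flats, each generated by one point. A comparison of sizes shows that they overlap as in the model; this is the step that fails for $k=3$, $L=\{0,1\}$, where $E=\emptyset$. Submodularity then gives the bound.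

In the main proofs the large flats have several possible sizes and may be nested, so the counting step must be applied to the minimal ones. The next lemma does this once for both proofs.

\begin{lemma}\label{lem:count}
Let $\mathcal I$ be a finite family of finite sets, closed under intersection, with a largest member $W$; call the other members \emph{proper}. Let some proper members be declared \emph{big} in such a way that
\begin{enumerate}
\item[(B1)] every proper member that contains a big member is big;
\item[(B2)] if two big members lie in a common proper member, their intersection is big.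
\end{enumerate}
Let $D_1,\dots,D_\nu$ $(\nu\ge0)$ be the minimal big members.
\begin{enumerate}
\item[(i)] A big member contains exactly one $D_j$, and a proper member that is not big contains none. In particular no proper member contains two of the $D_j$.
\item[(ii)] Let $N\geq1,\beta,\gamma$ be integers and $g\colon\mathcal I\to\mathbb Z$. Suppose that, modulo $N$, the sum $\sum_{D\in\mathcal I,\,D\subseteq E}g(D)$ is $\beta$ if $E$ is big, $0$ if $E$ is proper and not big, and $\gamma$ if $E=W$. Then $g(D_j)\equiv\beta$ for all $j$, and $g(W)\equiv\gamma-\nu\beta\pmod N$.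
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A big member contains a minimal big member. If a proper member contains $D_i$ and $D_j$, then $D_i\cap D_j$ is big by (B2), so $D_i=D_i\cap D_j=D_j$ by minimality. A proper member containing some $D_j$ is big by (B1).

(ii) We show by induction on $|D|$ that, for proper $D$, $g(D)\equiv\beta$ if $D$ is one of the $D_j$ and $g(D)\equiv0$ otherwise. By induction, $\sum_{D'\subsetneq D}g(D')$ is congruent to $\beta$ times the number of $j$ with $D_j\subsetneq D$. By (i) this number is $1$ if $D$ is big and not minimal, and $0$ otherwise. Subtracting from the sum for $E=D$ gives $g(D)\equiv0-0$ if $D$ is not big, $g(D)\equiv\beta-0$ if $D$ is minimal big, and $g(D)\equiv\beta-\beta$ if $D$ is big and not minimal. The sum for $E=W$ now gives $g(W)+\nu\beta\equiv\gamma$.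
\end{proof}

\section{Stacking layers: proof of Theorem~\ref{thm:layers}}\label{sec:layers}

Proposition~\ref{prop:triangle} has $b-a=1/2$. Two independent copies of its types, on disjoint sets of coordinates, have covering number $4$ and exponent $3$, and would violate the conjecture. The difficulty is that $L$ contains only total sizes, so the contributions of the copies must be recoverable from their sum. We give the copies, called \emph{layers}, different weights $q_1,q_2,\dots$ and ask two things of them. Each $q_i$ should exceed the total size of all later layers, so that a size can be read as a vector of digits. And all later layers should vanish modulo a number that still sees $q_i$, so that the counting step works in layer $i$. Thus the $q_i$ decrease in size and increase in divisibility. We also replace three coordinates by $s$; Proposition~\ref{prop:triangle} is the case $s=3$, $r=1$, $u=0$.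

\subsection{The pair $(k,L)$}

Fix $s,r,u$ and put $R=r+u$. Define
\[
\varphi(j)=s^2j\quad(0\le j\le s-2),\qquad \varphi(s-1)=s^2(s-1)+1,\qquad \varphi(s)=s^3+s=:\kappa .
\]
Layers $i=1,\dots,r$ have digits $0,\dots,s$ and $\varphi_i=\varphi$. If $u=1$, layer $R=r+1$ has digits $0,1$ and $\varphi_R(j)=j$. The largest digit of a layer is called \emph{full}. Let $\kappa_i\le\kappa$ be the value of $\varphi_i$ at the full digit and $\delta_i$ the difference between $\kappa_i$ and the preceding value. Thus $\delta_i=s^2+s-1\ge5$ for $i\le r$, and $\delta_{r+1}=1$ if $u=1$. Put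
\[
P=s^2,\qquad M=P(\kappa+2)+1,\qquad q_i=P^{i-1}M^{R-i},\qquad t_i=\sum_{j>i}\kappa_jq_j ,
\]
\[
k=\sum_{i=1}^R\kappa_iq_i,\qquad L=\Bigl\{\sum_{i=1}^R\varphi_i(d_i)q_i:\ d_i\text{ a digit of layer }i\Bigr\}\setminus\{k\}.
\]

\begin{lemma}\label{lem:digits}
\begin{enumerate}
\item[(a)] $q_1>\dots>q_R$, $t_R=0$, and $t_i<q_i$ for $1\le i\le R$.
\item[(b)] If two digit vectors first differ in layer $i$, the one with the larger digit there gives the larger sum. In particular every element of $L\cup\{k\}$ has a unique digit vector.
\item[(c)] An element whose first non-full digit is in layer $j$ is at most $k-\delta_jq_j$. An element whose first $i$ digits are full is at least $k-t_i$.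
\item[(d)] $P^i$ divides $q_j$ for $j>i$, and for an integer $x$ we have $P^i\mid xq_i$ if and only if $P\mid x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $q_{i+1}/q_i=P/M<1$, so $t_i\le\kappa q_i\sum_{l\ge1}(P/M)^l=\kappa q_iP/(M-P)<q_i$, because $M-P=P(\kappa+1)+1$. (b) Each $\varphi_i$ is strictly increasing with integer values, so the two sums differ by at least $q_i-t_i>0$. (c) In the first case layer $j$ loses at least $\delta_jq_j$ against $k$; in the second case only the layers after $i$ can lose, at most $t_i$ in total. (d) This holds because $M\equiv1\pmod P$ is coprime to $P$.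
\end{proof}

\subsection{Lower bounds}

Let $V$ be the disjoint union of sets $V_1,\dots,V_R$ with $|V_i|=s$ for $i\le r$ and $|V_{r+1}|=1$ if $u=1$. For $i\le r$ and $v\in V_i$ take $s^2q_i$ points of type $\{v\}$ and $q_i$ further points of type $V_i\setminus\{v\}$. If $u=1$, take $q_R$ points of type $V_R$. There are $k$ points. A $j$-subset of $V_i$ ($i\le r$) contains $j$ singletons, and it contains none, one or all $s$ of the sets $V_i\setminus\{v\}$ according as $j\le s-2$, $j=s-1$ or $j=s$. Hence $|A_U|=\sum_i\varphi_i(|U\cap V_i|)q_i$, which lies in $L$ for $U\subsetneq V$.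

Each type lies in a single $V_i$, and for $i\le r$ it is a proper subset of $V_i$. So a cover of $V$ needs at least $2r+u$ types, and $b(k,L)\ge2r+u$ by Lemma~\ref{lem:types}(i). In Lemma~\ref{lem:types}(ii) take $N_v=\lfloor(n/k)^{1/(s-1)}\rfloor$ for $v\in V_i$, $i\le r$, where types have at most $s-1$ elements, and $N_v=\lfloor n/k\rfloor$ for $v\in V_{r+1}$. This gives $m(n,k,L)\ge cn^{rs/(s-1)+u}$.

\subsection{A chain of flats}

Let $\mathcal A$ be any intersection-closed family on $Y=[k]$ with sizes in $L$ and let $h$ be $\mathcal A$-admissible. The \emph{digits} of a flat are the digits of its size. To bound $h(Y)$ layer by layer we need flats that play the role of ``everything in layers $1,\dots,i$''. For $0\le i\le R$ let $\mathcal L_i$ be the set of flats whose first $i$ digits are full; it contains $Y$.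

\begin{lemma}\label{lem:chain}
Each $\mathcal L_i$ is closed under intersection. If $Z_i$ is its least member, then $\operatorname{cl}(\emptyset)=Z_0\subseteq Z_1\subseteq\dots\subseteq Z_R=Y$, and for $i\le R-1$ every flat containing $Z_i$ belongs to $\mathcal L_i$.
\end{lemma}

\begin{proof}
Let $A,A'\in\mathcal L_i$. By Lemma~\ref{lem:digits}(c), $|A\cap A'|\ge k-2t_i$. If the first non-full digit of $A\cap A'$ were in a layer $j\le i$, then $\delta_jq_j\le2t_i$. For $j\le r$ this contradicts $2t_i<2q_i\le2q_j<5q_j$. For $j=r+1$ we have $i=R$ and $t_i=0$, again a contradiction. The inclusions hold because $\mathcal L_0$ is the set of all flats, $\mathcal L_i\subseteq\mathcal L_{i-1}$, and $\mathcal L_R=\{Y\}$. Finally let $E\supseteq Z_i$ with $i\le R-1$, and suppose that the first non-full digit of $E$ is in a layer $j\le i$. Then $j\le r$ and $|E|\le k-5q_j<k-t_j\le k-t_i\le|Z_i|$, a contradiction.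
\end{proof}

\begin{lemma}\label{lem:step}
Let $1\le i\le R$, $Z=Z_{i-1}$ and $W=Z_i$. If $i\le r$, then $h(W)\le h(Z)+\frac s{s-1}$ and $W=\operatorname{cl}(Z\cup Q)$ for a set $Q$ of at most two points. If $i=r+1$, then $h(W)\le h(Z)+1$ and $W=\operatorname{cl}(Z\cup Q)$ for a set $Q$ of at most one point.
\end{lemma}

Lemma~\ref{lem:step} completes the proof of Theorem~\ref{thm:layers}. Indeed $h(Z_0)=h(\emptyset)=0$, so summing over the layers gives $h(Y)\le rs/(s-1)+u$, and Lemma~\ref{lem:entropy} applies. If $Q_i$ is the set found in layer $i$, then $Z_i=\operatorname{cl}(Q_1\cup\dots\cup Q_i)$ by induction on $i$, so $b(\mathcal A)\le2r+u$.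

\subsection{One layer: proof of Lemma~\ref{lem:step}}

We may assume $Z\ne W$. Let $\mathcal I$ be the family of flats $E$ with $Z\subseteq E\subseteq W$; it is closed under intersection, and \emph{proper} means different from $W$. Write $q=q_i$, $t=t_i$, $\sigma=\sum_{l<i}\kappa_lq_l$, and for $E\in\mathcal I$ let $d(E)$ be its $i$th digit and $\|E\|=|E|-\sigma$. By Lemma~\ref{lem:chain} the earlier digits of $E$ are full, so they contribute the constant $\sigma$, and
\begin{equation}\label{eq:range}
\varphi_i(d(E))\,q\le\|E\|\le\varphi_i(d(E))\,q+t .
\end{equation}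
If $d(E)$ is full, then $E\in\mathcal L_i$, so $E\supseteq W$ and $E=W$. By Lemma~\ref{lem:digits}(b), $E\subseteq E'$ implies $d(E)\le d(E')$.

If $i=r+1$, then $t=0$ and every proper $E$ has $d(E)=0$ and $|E|=\sigma$. So $Z$ is the only proper member, any $x\in W\setminus Z$ has $\operatorname{cl}(Z\cup x)=W$, and \eqref{eq:onepoint} gives the bound. From now on $i\le r$.

\medskip\noindent\emph{Counting.} Call $E\in\mathcal I$ big if $d(E)=s-1$. Condition (B1) of Lemma~\ref{lem:count} holds because $d$ is monotone and proper members have $d\le s-1$. For (B2) let $E,E'$ be big and contained in a proper $G$. By \eqref{eq:range},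
\[
\|E\cap E'\|\ge\|E\|+\|E'\|-\|G\|\ge\varphi(s-1)q-t>\varphi(s-2)q+t,
\]
where the last inequality is $(s^2+1)q>2t$. So $d(E\cap E')=s-1$. Let $D_1,\dots,D_\nu$ be the minimal big members.

By Lemma~\ref{lem:digits}(d), $\|E\|\equiv\varphi(d(E))q\pmod{P^i}$, and this residue depends only on $\varphi(d(E))$ modulo $P=s^2$. Hence, modulo $P^i$, we have $\|E\|\equiv q$ for big $E$, $\|E\|\equiv0$ for the other proper $E$, and $\|W\|\equiv sq$. For $D\in\mathcal I$ let $g_0(D)$ be the number of $x\in W$ with $\operatorname{cl}(Z\cup x)=D$. A point $x\in W$ lies in $E\in\mathcal I$ if and only if $\operatorname{cl}(Z\cup x)\subseteq E$, so $\sum_{D\subseteq E}g_0(D)=|E|$. Let $g(Z)=g_0(Z)-\sigma$ and $g(D)=g_0(D)$ for $D\ne Z$; then $\sum_{D\subseteq E}g(D)=\|E\|$. Lemma~\ref{lem:count}(ii) with $N=P^i$, $\beta=q$, $\gamma=sq$ gives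
\[
g(D_j)\equiv q,\qquad g_0(W)=g(W)\equiv(s-\nu)q\pmod{P^i}.
\]
If $\nu\not\equiv s\pmod{s^2}$, then $g_0(W)\ne0$ by Lemma~\ref{lem:digits}(d). Some $x$ has $\operatorname{cl}(Z\cup x)=W$, so $h(W)\le h(Z)+1$ and we are done. Otherwise $\nu\ge s\ge2$, because $0<s<s^2$. No $D_j$ equals $Z$, since $Z$ lies in all the $D_l$ and these are pairwise incomparable. So $g_0(D_j)=g(D_j)\equiv q\not\equiv0$, there are points $x_j$ with $\operatorname{cl}(Z\cup x_j)=D_j$, and $h(D_j)\le h(Z)+1$.

\medskip\noindent\emph{Position.} Let $E_j=D_1\cap\dots\cap D_j$. We claim that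
\begin{equation}\label{eq:position}
\operatorname{cl}(E_j\cup D_{j+1})=W\qquad(1\le j\le s-1).
\end{equation}
In the model, the complement of a big flat contains a block of $s^2q$ points, whereas two different big flats together miss only $(s-2)q$ points; the proof compares these quantities. Suppose that $G=\operatorname{cl}(E_j\cup D_{j+1})$ is proper. It contains $D_{j+1}$, so it is big and, by Lemma~\ref{lem:count}(i), contains no $D_l$ with $l\le j$. Then $G\cap D_l\subsetneq D_l$ is not big, so $d(G\cap D_l)\le s-2$. The constants $\sigma$ cancel in the following identity, and \eqref{eq:range} gives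
\begin{align*}
|W\setminus(G\cup D_l)|&=\|W\|-\|G\|-\|D_l\|+\|G\cap D_l\|\\
&\le\bigl[(s^3+s)-2(s^3-s^2+1)+s^2(s-2)\bigr]q+2t=(s-2)q+2t<sq .
\end{align*}
Since $E_j\subseteq G$, every point of $W\setminus G$ misses some $D_l$ with $l\le j$. Hence $|W\setminus G|<jsq\le(s^2-s)q$. On the other hand,
\[
|W\setminus G|=\|W\|-\|G\|\ge(s^2+s-1)q-t>(s^2+s-2)q\ge(s^2-s)q .
\]
This contradiction proves \eqref{eq:position}. Its case $j=1$ shows $W=\operatorname{cl}(Z\cup\{x_1,x_2\})$.

\medskip\noindent\emph{Entropy.} By submodularity and \eqref{eq:position}, $h(E_j)+h(D_{j+1})\ge h(W)+h(E_{j+1})$ for $1\le j\le s-1$. Sum these inequalities, cancel $h(E_2),\dots,h(E_{s-1})$, and use $E_1=D_1$ and $E_s\supseteq Z$: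
\[
s\,h(Z)+s\ \ge\ \sum_{j=1}^sh(D_j)\ \ge\ (s-1)h(W)+h(E_s)\ \ge\ (s-1)h(W)+h(Z).
\]
Thus $h(W)\le h(Z)+\frac s{s-1}$. \qed

\section{The case $b=3$: proof of Theorem~\ref{thm:188}}\label{sec:188}

For $b=3$, Theorem~\ref{thm:layers} has only $r=u=1$ to offer, and then $a=1+\frac s{s-1}>2$. A counterexample with $b=3$ needs other types. Let $V$ be the set of the six edges of the complete graph $K_4$ on the vertices $1,2,3,4$, and consider the four stars, the star at $v$ being the set of the three edges through $v$. Two stars share an edge and so cover only five edges; thus three stars are needed to cover $V$, while $|V|/d=6/3=2$. With one point per star we would get $k=4$ and $L=\{0,1,2\}$, for which $a=3$ by Example~\ref{ex:simple}, so again overlaps must be made visible. It suffices to do this for the two disjoint edges $e=12$ and $f=34$.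

\subsection{Lower bounds}

Partition $[188]$ into six blocks and give all points of a block the same type:
\begin{center}
\begin{tabular}{l|cccccc}
block&$P_e$&$P_f$&$Q_1$&$Q_2$&$Q_3$&$Q_4$\\\hline
size&$126$&$42$&$7$&$7$&$3$&$3$\\
type&$\{e\}$&$\{f\}$&star at $1$&star at $2$&star at $3$&star at $4$
\end{tabular}
\end{center}
Let $U\subsetneq V$. If $e\notin U$, then $A_U$ omits $P_e,Q_1,Q_2$, and it contains $Q_3$ or $Q_4$ only if it contains $P_f$; so $|A_U|\in\{0,42,45,48\}$. If $e\in U$ and $f\notin U$, then $A_U$ contains $P_e$ and omits $P_f,Q_3,Q_4$; so $|A_U|\in\{126,133,140\}$. If $e,f\in U$, then $U$ misses an edge $ij$ with $i\in\{1,2\}$ and $j\in\{3,4\}$, so $A_U$ contains $P_e\cup P_f$, at most one of $Q_1,Q_2$ and at most one of $Q_3,Q_4$; so $|A_U|\in\{168,171,175,178\}$. In all cases $|A_U|\in L$. Two types cover at most five edges. Lemma~\ref{lem:types} gives $b(188,L)\ge3$ and, with $d=3$, $m(n,188,L)\ge cn^2$.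

The sizes serve two purposes. The blocks $P_e$ and $P_f$ are large, so that the three cases above are separated by wide gaps. And two moduli are available: modulo $3$ only $Q_1$ and $Q_2$ are visible, and modulo $7$ only $Q_3$ and $Q_4$.

\subsection{Upper bounds}

Let $\mathcal A$ be any intersection-closed family on $Y=[188]$ with sizes in $L$, and let $h$ be $\mathcal A$-admissible. We show that $b(\mathcal A)\le3$ and $h(Y)\le2$; with Lemma~\ref{lem:entropy} this proves Theorem~\ref{thm:188}. If some set of at most two points generates $Y$, both bounds hold. So we assume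
\begin{equation}\label{eq:assume}
\operatorname{cl}(\{x,x'\})\ne Y\quad\text{for all }x,x'\in Y .
\end{equation}
The aim is to find four points that behave like points of $Q_1,\dots,Q_4$.

\medskip\noindent\textbf{Step 1: two distinguished flats and two kinds of points.}
Call a flat \emph{light} if its size is at most $48$, \emph{heavy} if its size is at least $126$, and \emph{top} if its size is at least $168$. Every flat is light or heavy, and $Y$ is top. Two heavy flats meet in at least $252-188=64>48$ points, so their intersection is heavy. Two top flats meet in at least $336-188=148>140$ points, so their intersection is top. Let $Z_1$ be the least heavy flat and $Z_2\supseteq Z_1$ the least top flat. A flat is heavy if and only if it contains $Z_1$, and top if and only if it contains $Z_2$. Let $\mathcal I$ be the family of top flats; \emph{proper} means different from $Y$.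

A point $x$ is an \emph{$e$-point} if $\operatorname{cl}(x)\supseteq Z_1$, and an \emph{$f$-point} if $\operatorname{cl}(Z_1\cup x)\supseteq Z_2$. For $\mathcal A=\mathcal A_\tau$ we have $Z_1=P_e$ and $Z_2=P_e\cup P_f$, and the $e$-points and $f$-points are the points whose type contains $e$ and $f$, respectively.

Let $E\in\mathcal I$. A point of $E$ is not an $e$-point if and only if it lies in a light flat contained in $E$. These flats are closed under intersection and have sizes $0,42,45,48$, all divisible by $3$. By Lemma~\ref{lem:IE}, the number of $e$-points in $E$ is congruent to $|E|$ modulo $3$. A point of $E$ is not an $f$-point if and only if it lies in a flat $A$ with $Z_1\subseteq A\subseteq E$ that is not top. These flats are closed under intersection and have sizes $126,133,140$, all divisible by $7$. So the number of $f$-points in $E$ is congruent to $|E|$ modulo $7$. This gives the following residues.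
\begin{equation}\label{eq:table}
\begin{array}{l|ccccc}
|E|&168&171&175&178&188\\\hline
\text{number of $e$-points in $E$, mod }3&0&0&1&1&2\\
\text{number of $f$-points in $E$, mod }7&0&3&0&3&6
\end{array}
\end{equation}
The last column shows that $e$-points and $f$-points exist.

\medskip\noindent\textbf{Step 2: mixed pairs.}
Let $x$ be an $e$-point and $x'$ an $f$-point. Then $\operatorname{cl}(\{x,x'\})$ contains $Z_1\cup x'$, hence $\operatorname{cl}(Z_1\cup x')\supseteq Z_2$. With \eqref{eq:assume},
\begin{equation}\label{eq:mixed}
\operatorname{cl}(Z_2\cup\{x,x'\})=\operatorname{cl}(\{x,x'\})\ne Y .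
\end{equation}
Since points of both kinds exist, $\operatorname{cl}(Z_2\cup x)\ne Y$ whenever $x$ is an $e$-point or an $f$-point. This is the only place where \eqref{eq:assume} is used.

\medskip\noindent\textbf{Step 3: two $e$-points that generate $Y$ together with $Z_2$.}
Call a proper $E\in\mathcal I$ \emph{big} if $|E|\in\{175,178\}$ and \emph{small} if $|E|\in\{168,171\}$. Condition (B1) of Lemma~\ref{lem:count} holds by size. For (B2), two big members inside a proper member meet in at least $175+175-178=172>171$ points. Let $D_1,\dots,D_\nu$ be the minimal big members; in the model these are $Z_2\cup Q_1$ and $Z_2\cup Q_2$.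

For $D\in\mathcal I$ let $g(D)$ be the number of $e$-points $x$ with $\operatorname{cl}(Z_2\cup x)=D$. For $E\in\mathcal I$ we have $x\in E$ if and only if $\operatorname{cl}(Z_2\cup x)\subseteq E$, so $\sum_{D\subseteq E}g(D)$ is the number of $e$-points in $E$. By \eqref{eq:table}, Lemma~\ref{lem:count}(ii) applies with $N=3$, $\beta=1$, $\gamma=2$ and gives $g(D_j)\equiv1$ and $g(Y)\equiv2-\nu\pmod3$. By Step~2, $g(Y)=0$. Hence $\nu\equiv2\pmod3$ and $\nu\ge2$. Since $g(D_1),g(D_2)\ne0$, there are $e$-points $x_1,x_2$ with $\operatorname{cl}(Z_2\cup x_i)=D_i$. By Lemma~\ref{lem:count}(i),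
\begin{equation}\label{eq:D}
\operatorname{cl}(Z_2\cup\{x_1,x_2\})=\operatorname{cl}(D_1\cup D_2)=Y .
\end{equation}
Also $D_1\cap D_2\subsetneq D_1$ is small by minimality, so $|Z_2|\le171$.

\medskip\noindent\textbf{Step 4: two $f$-points that generate $Y$ together with $Z_1$.}
The flats of size $178$ obstruct a direct count modulo $7$, since they have residue $3$ like those of size $171$. We first show that no $f$-point generates such a flat over $Z_2$.

\emph{Claim: if $y$ is an $f$-point, then $C=\operatorname{cl}(Z_2\cup y)$ is small.} By Step~2, $C$ is proper. Suppose that $C$ is big. It contains exactly one $D_j$; choose $i\in\{1,2\}$ with $i\ne j$. By \eqref{eq:mixed}, $\operatorname{cl}(\{x_i,y\})$ is a proper member of $\mathcal I$ containing $Z_2\cup\{x_i,y\}$, hence containing $D_i$ and $C\supseteq D_j$. This contradicts Lemma~\ref{lem:count}(i).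

Suppose $|Z_2|=171$. Then $Z_2$ is the only small member, so by the claim all $f$-points lie in $Z_2$. By \eqref{eq:table} their number is both $3$ and $6$ modulo $7$, which is absurd. So $|Z_2|=168$.

Let $B_1,\dots,B_\mu$ be the members of $\mathcal I$ of size $171$. Two of them meet in a top flat of size less than $171$, which is $Z_2$. So the sets $B_i\setminus Z_2$ are pairwise disjoint $3$-sets, and the small members are $Z_2,B_1,\dots,B_\mu$. By \eqref{eq:table}, the number of $f$-points is $0$ modulo $7$ in $Z_2$ and $3$ modulo $7$ in each $B_i\setminus Z_2$. For $E\in\mathcal I$ let $\mu(E)$ be the number of $i$ with $B_i\subseteq E$. By the claim, every $f$-point $y\in E$ lies in the small flat $\operatorname{cl}(Z_2\cup y)\subseteq E$, that is, in $Z_2$ or in some $B_i\subseteq E$. So the number of $f$-points in $E$ is congruent to $3\mu(E)$ modulo $7$. For $E=Y$ we get $3\mu\equiv6$, so $\mu\equiv2\pmod7$ and $\mu\ge2$. For proper $E$ we get $3\mu(E)\equiv0$ or $3$, so $\mu(E)\equiv0$ or $1\pmod7$; as $3\mu(E)\le|E\setminus Z_2|\le10$, this forces $\mu(E)\le1$. Hence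
\begin{equation}\label{eq:B}
\operatorname{cl}(B_1\cup B_2)=Y,\qquad B_1\cap B_2=Z_2 .
\end{equation}
Choose an $f$-point $y_i\in B_i\setminus Z_2$ for $i=1,2$. The flat $\operatorname{cl}(Z_1\cup y_i)$ lies in $B_i$ and contains $Z_2\cup y_i$, so it is a top flat of size more than $168$ and equals $B_i$. By \eqref{eq:onepoint}, $h(B_i)\le h(Z_1)+1$.

\medskip\noindent\textbf{Step 5: entropy.}
Put $C_i=\operatorname{cl}(x_i)$ for $i=1,2$. Then $h(C_i)\le1$, and $C_i\supseteq Z_1$ since $x_i$ is an $e$-point. We apply submodularity and monotonicity three times. By \eqref{eq:B},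
\begin{equation}\label{eq:s1}
2+2h(Z_1)\ge h(B_1)+h(B_2)\ge h(Y)+h(Z_2).
\end{equation}
Since $C_1\cap C_2\supseteq Z_1$,
\begin{equation}\label{eq:s2}
2\ge h(C_1)+h(C_2)\ge h(C_1\cup C_2)+h(Z_1).
\end{equation}
Since $C_1\cup C_2\cup Z_2$ generates $Y$ by \eqref{eq:D}, and $(C_1\cup C_2)\cap Z_2\supseteq Z_1$,
\begin{equation}\label{eq:s3}
h(C_1\cup C_2)+h(Z_2)\ge h(Y)+h(Z_1).
\end{equation}
Adding \eqref{eq:s1}--\eqref{eq:s3} and canceling $2h(Z_1)$, $h(Z_2)$ and $h(C_1\cup C_2)$, we get $4\ge2h(Y)$, that is, $h(Y)\le2$. Finally, $\operatorname{cl}(\{x_1,x_2,y_1\})$ contains $Z_2$ by Step~2, so it equals $Y$ by \eqref{eq:D}. Thus $b(\mathcal A)\le3$, and Theorem~\ref{thm:188} is proved. \qed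

\begin{remark}
The inequality $4\ge2h(Y)$ reflects that four stars cover each edge of $K_4$ twice. For $\mathcal A=\mathcal A_\tau$ let $h(B)$ be one third of the number of edges in the types of the points of $B$. Then $h(Z_1)=\frac13$, $h(Z_2)=\frac23$, $h(B_i)=\frac43$, $h(C_i)=1$, $h(C_1\cup C_2)=\frac53$ and $h(Y)=2$, and \eqref{eq:s1}--\eqref{eq:s3} hold with equality.
\end{remark}

\section{Proof of Theorem~\ref{thm:final}}\label{sec:final}

(i) Theorem~\ref{thm:layers} with $u=0$ gives pairs with $b=2r$ and $a=rs/(s-1)$, so
\[
b-a=r\,\frac{s-2}{s-1},\qquad \frac ab=\frac s{2(s-1)} .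
\]
For $s=3$ the difference is $r/2$, which is unbounded as $r\to\infty$. As $s\to\infty$ the ratio tends to $\frac12$. These pairs have $L\neq\emptyset$ since $b\geq 2$.

(ii) For $B\le2$ the inequality holds by Proposition~\ref{prop:small}. For $B=3$ it fails by Theorem~\ref{thm:188}. For $B\ge4$ write $B=2r+u$ with $r\ge2$ and $u\in\{0,1\}$, and apply Theorem~\ref{thm:layers} with $s=3$. Then $b=B$ and $a=\frac{3r}2+u\le2r+u-1=B-1$, because $r\ge2$; for $r\ge3$ we even have $a<b-1$. \qed

\begin{thebibliography}{9}

\bibitem{Fur}
F\"uredi, Discrete Math.\ 47 (1983) 129--132.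

\bibitem{problem}
\texttt{https://www.math.ucdavis.edu/\allowbreak\textasciitilde{}deloera/\allowbreak MISC/\allowbreak LA-BIBLIO/\allowbreak trunk/\allowbreak Bollobas/\allowbreak Bollobas.pdf}

\end{thebibliography}
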